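\title{A Baire tree whose square is special off the diagonal}

\begin{abstract}
We prove in ZFC that there is a Baire tree $T$ of height $\omega_1$ with no cofinal branch, in which every node has two incompatible extensions and has extensions on every higher level, such that the pairs of distinct nodes of equal height form a countable union of antichains in $T^2$. The tree is a pruned version of the forcing that shoots a club through a stationary, co-stationary set $S\subseteq\omega_1$. Its nodes carry countable subsets of $\omega_2$, and at most one branch is allowed to converge to each such set. The branches are chosen with the help of a guessing principle on $[\omega_2]^\omega$ that we prove in ZFC. The tree has size at most $\max(\aleph_2,2^{\aleph_0})$ and preserves the stationary subsets of $S$. Under $\mathrm{MA}+\neg\mathrm{CH}$ this size is least possible, and under Martin's Maximum every such tree destroys a stationary subset of $\omega_1$.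
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{tree} is a partial order $(T,\le)$ in which the set $\{r:r<s\}$ of predecessors of every node $s$ is well-ordered; several minimal nodes are allowed. The order type of this set is the \emph{height} $\operatorname{ht}(s)$, the nodes of height $\beta$ form \emph{level} $\beta$, and the height of $T$ is the least $\beta$ whose level is empty. If $T$ has height $\omega_1$, a \emph{cofinal branch} is a downward closed chain that meets every level. We regard $T$ as a forcing in which $t$ \emph{extends} $s$ when $s\le t$. Two nodes are \emph{compatible} if they have a common extension; in a tree this means that they are comparable. A set $D\subseteq T$ is \emph{open} if it is upward closed and \emph{dense} if every node has an extension in $D$. The tree is \emph{Baire} if the intersection of countably many dense open sets is dense.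

An \emph{antichain} in a partial order is a set of pairwise incomparable elements, and a subset of a partial order is \emph{special} if it is a countable union of antichains; equivalently, if it has a map into a countable set whose fibers are antichains. The square $T^2$ is ordered coordinatewise, and it is \emph{special off the diagonal} if
\[
O(T)=\{(s,s')\in T^2:\operatorname{ht}(s)=\operatorname{ht}(s')\text{ and }s\ne s'\}
\]
is special. The one-point tree and the chain $\omega_1$ are Baire and have $O(T)=\emptyset$. To exclude such examples we require:
\begin{enumerate}
\item[(N1)] $T$ has height $\omega_1$ and no cofinal branch;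
\item[(N2)] every node $s$ has extensions on every level $\beta$ with $\operatorname{ht}(s)<\beta<\omega_1$;
\item[(N3)] every node has two incompatible extensions.
\end{enumerate}

By \cite[Theorem 12.3]{continuum}, CH implies that there is a tree of height $\omega_1$ with no cofinal branch that is completely proper as a forcing (a notion that we will not need) and whose square is special off the diagonal. In particular CH implies that there is a Baire tree whose square is special off the diagonal, and it is stated in \cite{continuum} that it is not known whether this is a theorem of ZFC. The problem is thus whether ZFC alone proves that some Baire tree with (N1)--(N3) has a square that is special off the diagonal. It does.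

\begin{theorem}\label{thm:main}
ZFC proves that there is a Baire tree $T$ satisfying \textup{(N1)--(N3)} whose square is special off the diagonal.
\end{theorem}

\begin{theorem}\label{thm:S}
For every stationary, co-stationary set $S$ of countable limit ordinals there is a tree $T$ as in Theorem~\ref{thm:main} with $|T|\le\max(\aleph_2,2^{\aleph_0})$ such that $T$ forces that $S$ contains a club, and $T$ forces every ground-model stationary set $S'\subseteq S$ to remain stationary.
\end{theorem}

\begin{proposition}\label{prop:limits}
Let $T$ be any tree as in Theorem~\ref{thm:main}.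
\begin{enumerate}
\item[(1)] If $\mathrm{MA}_\kappa$ holds, $\kappa\ge\aleph_1$, then $|T|>\kappa$. Hence under $\mathrm{MA}+\neg\mathrm{CH}$ the least size of such a tree is exactly $2^{\aleph_0}$.
\item[(2)] Under $\mathrm{PFA}$, $T$ is not proper. Under $\mathrm{MM}$, $T$ destroys a stationary subset of $\omega_1$.
\end{enumerate}
\end{proposition}

Being Baire and being special pull in opposite directions. If $T$ is Baire, forcing with $T$ adds no new $\omega$-sequence of ordinals: for a name $\dot f$ of such a sequence, the nodes deciding $\dot f(n)$ form a dense open set, and a node lying in all these sets decides $\dot f$. In particular $\omega_1$ is preserved. If instead $T$ is special and satisfies (N2), then a generic filter is a chain of order type $\omega_1$ that meets each of countably many antichains at most once, so $\omega_1$ is collapsed. The diagonal of $T^2$ is a copy of $T$, so for a Baire tree it has to be left out.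

What is asked of the rest is best seen from a branch. Let $g$ be a map from $O(T)$ to $\omega$ with antichain fibers, let $b$ be a cofinal branch of $T$, possibly a generic one, and let $b(\nu)$ be its node of height $\nu$. If $t<t'$ lie outside $b$, then $(b(\operatorname{ht}t),t)<(b(\operatorname{ht}t'),t')$ in $O(T)$, so the map $t\mapsto g(b(\operatorname{ht}t),t)$ has antichain fibers on $T\setminus b$. Thus forcing once with a tree as in Theorem~\ref{thm:main} preserves $\omega_1$ and makes the tree special off the new branch, and forcing with it a second time above any node off that branch collapses $\omega_1$. The tree is as far from special as a branchless tree can be, and yet any one of its generic branches specializes everything else.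

One might guess that forcing axioms exclude such trees, since they tend either to specialize a tree or to add a branch to it. Proposition~\ref{prop:limits} measures how far this guess is right: a construction in ZFC cannot stay within size $\aleph_1$, and it has to be free to destroy a stationary subset of $\omega_1$. Both restrictions can be met. The forcing $T(S)$ that shoots a club through a stationary, co-stationary set $S$ is a Baire tree without cofinal branches, but its square is too large. We thin it out so that very few branches have upper bounds at limit levels, and we must predict dense sets in order to keep the Baire property. Section~\ref{sec:model} carries this out under $\diamondsuit(S)$, where the argument takes a page, and explains why in ZFC the limit nodes must be indexed by countable subsets of $\omega_2$ rather than by countable ordinals. Section~\ref{sec:guess} proves the guessing principle that replaces $\diamondsuit$. Sections~\ref{sec:tree}--\ref{sec:square} construct the tree and prove Theorem~\ref{thm:main}, and Section~\ref{sec:forcing} proves Theorem~\ref{thm:S} and Proposition~\ref{prop:limits}. There is no case distinction on CH.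

\section{Special sets, clubs and elementary submodels}\label{sec:prelim}

\subsection{Two lemmas on special sets}

\begin{lemma}\label{lem:notspecial}
Let $T$ be a Baire tree without maximal nodes and $t_0\in T$. Then the cone $\{t:t\ge t_0\}$ is not special.
\end{lemma}

\begin{proof}
Suppose the cone is covered by antichains $A_n$, $n<\omega$. Let $D_n$ be the set of nodes $t$ that lie strictly above an element of $A_n$ or have no extension in $A_n$ (where $t$ counts as an extension of itself). This set is open. It is dense: if $t$ has an extension $t'\in A_n$, then any node strictly above $t'$ is in $D_n$, and otherwise $t\in D_n$. Take $t\ge t_0$ in $\bigcap_nD_n$ and $n$ with $t\in A_n$. Since $t\in D_n$, it lies strictly above an element of $A_n$, which is impossible in an antichain.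
\end{proof}

In particular ``no cofinal branch'' follows from the other requirements of Theorem~\ref{thm:main}: if $b$ were a cofinal branch, (N3) would give a node outside $b$, and its cone would lie in the special set $T\setminus b$.

The next lemma is our tool for specializing. It reduces a global task to local ones: each element points to something below it, and only the elements that point to the same place have to be separated.

\begin{lemma}\label{lem:regressive}
Let $P$ be a tree and let $\rho$ assign to every non-minimal $q\in P$ an element $\rho(q)<q$. If every fiber $\rho^{-1}(r)$ is special, then $P$ is special.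
\end{lemma}

\begin{proof}
Fix maps $g_r:\rho^{-1}(r)\to\omega$ with antichain fibers. Define $f:P\to\omega^{<\omega}$ by recursion on height: $f(q)=\emptyset$ for minimal $q$, and otherwise $f(q)=f(\rho(q))^\frown\langle g_{\rho(q)}(q)\rangle$. Suppose $q<q'$ and $f(q)=f(q')$, with the height of $q'$ least possible. As $q'$ is not minimal, $f(q)=f(q')\ne\emptyset$, so $q$ is not minimal either, and $f(\rho(q))=f(\rho(q'))$. Both $\rho(q)$ and $\rho(q')$ lie below $q'$, so they are comparable. If they were distinct, they would form a counterexample of smaller height. So $\rho(q)=\rho(q')=r$ and $g_r(q)=g_r(q')$, contradicting $q<q'$.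
\end{proof}

Now let $T$ be a tree all of whose nodes have countable height. For $s\in T$ and $\nu\le\operatorname{ht}(s)$ let $s|\nu$ be the node $\le s$ of height $\nu$. For $q=(s,s')\in O(T)$ let $\operatorname{ht}(q)$ be the common height of $s$ and $s'$, let $q|\nu=(s|\nu,s'|\nu)$, and let $\Delta(q)$ be the least $\nu$ with $s|\nu\ne s'|\nu$. If $r\le q$ in $O(T)$, then $r=q|\operatorname{ht}(r)$. Hence distinct pairs of the same height are incomparable, and the predecessors of $q$ in $O(T)$ are the pairs $q|\nu$ with $\Delta(q)\le\nu<\operatorname{ht}(q)$. So $O(T)$ is a tree, and $q$ is minimal in it exactly when $\Delta(q)=\operatorname{ht}(q)$. Let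
\[
Q(T)=\{q\in O(T):\operatorname{ht}(q)\text{ is a limit ordinal and }\Delta(q)<\operatorname{ht}(q)\}.
\]

\begin{corollary}\label{cor:criterion}
A subset of $O(T)$ on which $\operatorname{ht}$ is bounded below $\omega_1$ is special. If there is $\rho:Q(T)\to O(T)$ with $\rho(q)<q$ and special fibers, then $O(T)$ is special.
\end{corollary}

\begin{proof}
The first set meets countably many heights, and the pairs of one height form an antichain. For the second statement, extend $\rho$ to the non-minimal $q$ of successor height $\nu+1$ by $\rho(q)=q|\nu$, which is in $O(T)$ as $\Delta(q)\le\nu$. This adds to the fiber over $r$ only pairs of height $\operatorname{ht}(r)+1$, and Lemma~\ref{lem:regressive} applies.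
\end{proof}

\subsection{Clubs and stationary sets}

Limit ordinals are nonzero. For a set $E$ of ordinals, $\lim E$ is the set of limit ordinals $\beta$ with $\sup(E\cap\beta)=\beta$, and $E\subseteq\kappa$ is \emph{closed in $\kappa$} if $\lim E\cap\kappa\subseteq E$. Let $\kappa$ be regular and uncountable. A \emph{club} is a closed unbounded subset of $\kappa$; a set is \emph{stationary} if it meets every club and \emph{co-stationary} if its complement is stationary. The intersection of fewer than $\kappa$ clubs is a club, and for $h:\kappa\to\kappa$ the limit ordinals $\zeta$ with $h[\zeta]\subseteq\zeta$ form a club. We use \emph{Fodor's lemma}: if $L\subseteq\kappa$ is stationary and $f(\alpha)<\alpha$ for all nonzero $\alpha\in L$, then $f$ is constant on a stationary subset of $L$; and \emph{Solovay's theorem}: every stationary subset of $\kappa$ is the disjoint union of $\kappa$ stationary sets. The sets $S^2_i=\{\gamma<\omega_2:\operatorname{cf}\gamma=\omega_i\}$, $i=0,1$, are stationary in $\omega_2$. We write $[X]^\omega$ and $[X]^{\le\omega}$ for the sets of countably infinite and of countable subsets of $X$.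

\subsection{Elementary submodels}

For regular $\kappa$, $H(\kappa)$ is the set of sets whose transitive closure has size less than $\kappa$. The following objects are fixed throughout.
\begin{itemize}
\item $\theta=(2^{2^{\aleph_2}})^+$, and $<^*$ is a well-order of $H(\theta)$. Every family of subsets of $[\omega_2]^{\le\omega}$ belongs to $H(\theta)$.
\item $e=\langle e_\xi:\omega_1\le\xi<\omega_2\rangle$, where $e_\xi:\omega_1\to\xi$ is a surjection.
\item $S\subseteq\omega_1$ is a stationary, co-stationary set of limit ordinals. Such a set exists by Solovay's theorem applied to the set of countable limit ordinals.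
\end{itemize}
Let $\kappa\ge\theta$ be regular and $M\prec H(\kappa)$ countable. Every object definable in $H(\kappa)$ from parameters in $M$ belongs to $M$, and we use three further facts.
\begin{enumerate}
\item[(M1)] If $y\in M$ is countable, then $y\subseteq M$, because $M$ contains an enumeration of $y$ by $\omega$. Applied to countable ordinals, this shows that $\delta=M\cap\omega_1$ is a limit ordinal.
\item[(M2)] For countable $X\subseteq H(\kappa)$, the set of ordinals $N\cap\omega_1$, where $N\prec H(\kappa)$ is countable and $X\subseteq N$, contains a club: take a continuous increasing chain $\langle N_\xi:\xi<\omega_1\rangle$ of such models with $\xi\in N_{\xi+1}$.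
\item[(M3)] If $e\in M$ and $\xi\in M$ with $\omega_1\le\xi<\omega_2$, then $M\cap\xi=e_\xi[\delta]$. Indeed $e_\xi\in M$ gives $e_\xi[\delta]\subseteq M$, and for $\eta\in M\cap\xi$ the least $e_\xi$-preimage of $\eta$ is in $M\cap\omega_1$.
\end{enumerate}

\section{The model case: pruning the club-shooting tree}\label{sec:model}

Let $T(S)$ be the set of countable $K\subseteq S$ that are closed in $\omega_1$, ordered by end-extension: $K\le K'$ if $K$ is an initial segment of $K'$. A nonempty $K\in T(S)$ has a maximum, and $K\cup\{i\}\in T(S)$ for every $i\in S$ above $K$.

\begin{lemma}\label{lem:TS}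
$T(S)$ is a tree with root $\emptyset$. The predecessors of $K\neq\emptyset$ are $\emptyset$ and the sets $K\cap(j+1)$ with $j\in K\cap\max K$. Moreover $\operatorname{ht}(K)\le\max K$, and if $\operatorname{ht}(K)$ is a limit, then $\max K\in\lim K$. No chain in $T(S)$ contains nodes of arbitrarily large countable height.
\end{lemma}

\begin{proof}
A nonempty closed initial segment of $K$ has a maximum $j$ and so equals $K\cap(j+1)$. With $\delta=\max K\ge\omega$ we get $\operatorname{ht}(K)=1+\operatorname{otp}(K\cap\delta)\le1+\delta=\delta$. If the height is a limit, then $K\cap\delta$ is nonempty without maximum; its supremum belongs to $K$ but not to $K\cap\delta$, so it equals $\delta$. The union of a chain as in the last sentence is unbounded in $\omega_1$, since $\max K\ge\operatorname{ht}(K)$, and closed, since its part below $\max K+1$ is $K$ for each $K$ in the chain. It would be a club contained in $S$, but $S$ is co-stationary.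
\end{proof}

\begin{example}\label{ex:TS}
\emph{$T(S)$ is Baire, but $O(T(S))$ is not special.} Let $M\prec H(\theta)$ be countable with $S\in M$ and $\delta=M\cap\omega_1\in S$; by (M2) we may put countably many further objects into $M$. Fix $\delta_n<\delta$ increasing to $\delta$; note that $S\cap\delta$ is unbounded in $\delta$ by elementarity. If $r_0\le r_1\le\cdots$ are nodes in $M$ with $\max r_{n+1}>\delta_n$, then $\bigcup_nr_n\cup\{\delta\}$ is a node, because $\delta\in S$. Given dense open sets $D_n\in M$ and $r_0\in M$, choose $r_{n+1}\in D_n\cap M$ extending $r_n\cup\{i\}$ for some large $i\in S\cap\delta$; the limit node lies in every $D_n$. Now suppose $O(T(S))=\bigcup_nA_n$ with antichains $A_n\in M$. Build pairs $q_0\le q_1\le\cdots$ in $O(T(S))\cap M$: first add a common $i\in S\cap\delta$ above $\delta_n$ and above both coordinates of $q_n$ to both coordinates, obtaining $q_n'$, and then let $q_{n+1}\ge q'_n$ be in $A_n$ if $q_n'$ has an extension in $A_n$, and $q_{n+1}=q_n'$ if not. The two limit nodes form a pair $q\in O(T(S))$ strictly above every $q_n$. If $q\in A_n$, then $q_{n+1}\in A_n$ and $q_{n+1}<q$, a contradiction.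
\end{example}

The square fails because \emph{every} sequence converging to $\delta$ has an upper bound. The most drastic repair keeps only one such sequence $t_\delta$ for each $\delta\in S$. But then $t_\delta$ alone has to meet the dense sets of a model $M$ with $M\cap\omega_1=\delta$, and it is chosen at stage $\delta$, when only the part of the tree below $\delta$ exists. It needs a prediction of the traces $D\cap M$. Consider the following principle.
\begin{enumerate}
\item[(G)] There are countable families $\mathfrak D_\delta\subseteq\mathcal P([\omega_1]^{\le\omega})$, $\delta\in S$, such that for every nonempty countable $\mathcal D\subseteq\mathcal P([\omega_1]^{\le\omega})$ and every $x\in H(\theta)$ there is a countable $M\prec H(\theta)$ with $x,\mathcal D\in M$, $\delta=M\cap\omega_1\in S$ and $\mathfrak D_\delta=\{D\cap M:D\in\mathcal D\}$.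
\end{enumerate}
It follows from $\diamondsuit(S)$, the statement that there are $X_\delta\subseteq\delta$ ($\delta\in S$) such that $\{\delta\in S:X\cap\delta=X_\delta\}$ is stationary for every $X\subseteq\omega_1$. Indeed, $\diamondsuit(S)$ implies CH, since every $X\subseteq\omega$ is some $X_\delta$. So there is a bijection $h:\omega_1\to\omega\times[\omega_1]^{\le\omega}$. Let $\mathfrak D_\delta$ consist of the sets $\{u:(n,u)\in h[X_\delta]\}$, $n<\omega$. Given $\mathcal D=\{D_n:n<\omega\}$, let $X=\{\xi:h(\xi)=(n,u)\text{ with }u\in D_n\}$, and use (M2) to find $M\ni h,x,\mathcal D$ with $\delta=M\cap\omega_1\in S$ and $X\cap\delta=X_\delta$. As $h[\delta]=\omega\times([\omega_1]^{\le\omega}\cap M)$, the $n$-th set in $\mathfrak D_\delta$ is $D_n\cap M$.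

Assume (G). By recursion on $\delta\in S$ choose, if possible, a set $t_\delta\subseteq S\cap\delta$, closed and unbounded in $\delta$, such that all sets $t_\delta\cap(i+1)$, $i\in t_\delta$, belong to $T_0$ and every member of $\mathfrak D_\delta$ contains one of them. Here $T_0$ is the set of $K\in T(S)$ such that for every $j\in K\cap\lim K$, $t_j$ is defined and $K\cap j=t_j$; membership of subsets of $\delta$ in $T_0$ depends only on the $t_j$ with $j<\delta$. The set $T_0$ is downward closed in $T(S)$ and closed under adding one point of $S$ on top.

\emph{$T_0$ is Baire.} Given dense open $D_n\subseteq T_0$ and $s_0\in T_0$, let $D_n'=\{r\in D_n:r\ge s_0\}$ and apply (G) to $\{D'_n:n<\omega\}$ and a parameter listing $T_0$, $S$, $s_0$ and $\langle D_n:n<\omega\rangle$. The construction of Example~\ref{ex:TS}, run in $T_0\cap M$ from $r_0=s_0$, produces a set $\bigcup_nr_n$ that is eligible as $t_\delta$. So $t_\delta$ is defined. It may be a different set, but it too has an initial segment in each $D_n'\cap M$. Hence $t_\delta\cup\{\delta\}\in T_0$ extends $s_0$ and lies in every $D_n$.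

\emph{$O(T_0)$ is special.} Let $q=(s,s')\in Q(T_0)$, $\delta=\max s$, $\delta'=\max s'$. By Lemma~\ref{lem:TS}, $s=t_\delta\cup\{\delta\}$ and $s'=t_{\delta'}\cup\{\delta'\}$, so $\delta\ne\delta'$. If $\delta<\delta'$, then since $\delta'\in\lim s'$ there is a predecessor $\rho(q)=(u,v)$ of $q$ in $O(T_0)$ with $\max v\ge\delta$; the case $\delta'<\delta$ is symmetric. Then $\operatorname{ht}(q)\le\min(\delta,\delta')\le\max(u\cup v)$. So heights are bounded on each fiber of $\rho$, and Corollary~\ref{cor:criterion} applies.

This argument cannot survive in ZFC as it stands. First, (G) implies CH: for $y\subseteq\omega$, the family $\mathcal D=\{\{y\}\}$ gives $\mathfrak D_\delta=\{\{y\}\}$ for some $\delta<\omega_1$. Second, however the $t_\delta$ are chosen, a node of $T_0$ is either finite or of the form $t_j\cup\{j\}\cup{}$(a finite set), with $j$ its largest limit point. So $|T_0|=\aleph_1$, which Proposition~\ref{prop:limits}(1) forbids under $\mathrm{MA}_{\aleph_1}$. We need more limit nodes, and the natural next index after $M\cap\omega_1$ is $a=M\cap\omega_2$. This has a benefit and a cost. The benefit is that $a$ is not an ordinal: it has gaps, and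 their positions can store a real number, which is what makes guessing provable. The cost is that two nodes of the same limit height may now have the same $\delta$ but different sets $a\ne a'$, and the square has to be specialized on such pairs too.

\section{Guessing on $[\omega_2]^\omega$}\label{sec:guess}

\begin{proposition}\label{prop:guess}
There is a function $a\mapsto\mathfrak D_a$ on $[\omega_2]^\omega$, each $\mathfrak D_a$ a countable family of subsets of $[\omega_2]^{\le\omega}$, such that for every $\mathcal D\subseteq\mathcal P([\omega_2]^{\le\omega})$, every $x\in H(\theta)$ and every stationary $S'\subseteq\omega_1$ there is a countable $M\prec H(\theta)$ with $e,x,\mathcal D\in M$, $M\cap\omega_1\in S'$ and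
\[
\mathfrak D_{M\cap\omega_2}=\{D\cap M:D\in\mathcal D\cap M\}.
\]
\end{proposition}

The plan is as follows. Let $\pi$ be the transitive collapse of $M$ and $a=M\cap\omega_2$. The restriction of $\pi$ to $a$ is the collapse of $a$, which $a$ knows. So the family $\{D\cap M:D\in\mathcal D\cap M\}$ can be recovered from $a$ and the set $\pi(\mathcal D)$, and $\pi(\mathcal D)$ is determined by a real $p$ that describes $M$ up to isomorphism. It remains to write $p$ into $a$. We generate $M$ from $\delta$ and ordinals $\alpha_0<\alpha_1<\cdots$ of cofinality $\omega_1$, and let the color of $\alpha_n$, under a fixed coloring, be a code for $p\restriction n$. Four difficulties arise.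
\begin{itemize}
\item The real $p$ depends on the $\alpha_n$, which are chosen according to $p$. We arrange that $p\restriction n$ depends only on $\alpha_0,\dots,\alpha_{n-1}$ (Section~\ref{sub:type}).
\item Someone who sees only $a$ must be able to find the $\alpha_n$. We fix in advance a ladder $C_\gamma$ for each $\gamma\in S^2_0$ and make $\alpha_n$ the first element of $a$ above the $n$-th rung of $C_{\sup a}$. To be usable, the rungs must be closure points of a construction that depends on $\mathcal D$ and $x$; this is club guessing (Section~\ref{sub:cg}).
\item Adding $\alpha_n$ must not add countable ordinals to $M$, whichever color is demanded. This is handled by a game (Section~\ref{sub:game}).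
\item Adding $\alpha_n$ must not add ordinals between the $n$-th rung and $\alpha_n$. This is handled by (M3) and Fodor's lemma, and is the reason for taking $\operatorname{cf}\alpha_n=\omega_1$ (Section~\ref{sub:proof}).
\end{itemize}
Fix, by Solovay's theorem, a coloring $c:S^2_1\to\omega$ such that every $c^{-1}(i)$ is stationary in $\omega_2$, and fix a bijection $\#:2^{<\omega}\to\omega$.

\subsection{Club guessing}\label{sub:cg}

\begin{lemma}[club guessing; Shelah]\label{lem:cg}
There are sets $C_\gamma\subseteq\gamma$, $\gamma\in S^2_0$, cofinal in $\gamma$ of order type $\omega$, such that every club $D\subseteq\omega_2$ contains some $C_\gamma$.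
\end{lemma}

\begin{proof}
Start with arbitrary cofinal $A_\gamma\subseteq\gamma$ of type $\omega$ and push them down into a club. For a club $E$ and $\gamma\in S^2_0\cap\lim E$ let
\[
A_\gamma[E]=\{\max(E\cap(\xi+1)):\xi\in A_\gamma,\ \xi\ge\min E\}\subseteq E\cap\gamma.
\]
This set is cofinal in $\gamma$ because $\gamma\in\lim E$, and it is the image of a set of type $\omega$ under a nondecreasing map, so it has type $\omega$. It suffices to find $E$ such that every club contains some $A_\gamma[E]$ with $\gamma\in S^2_0\cap\lim E$; then put $C_\gamma=A_\gamma[E]$ for these $\gamma$ and $C_\gamma=A_\gamma$ for the others.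

Suppose that for every club $E$ there is a club $D_E$ containing no such $A_\gamma[E]$. Let $E_0=\omega_2$, $E_{i+1}=E_i\cap D_{E_i}$, take intersections at limits $i<\omega_1$, and let $E=\bigcap_{i<\omega_1}E_i$, a club. Take $\gamma\in S^2_0\cap\lim E$. For each $\xi\in A_\gamma$, the ordinal $\max(E_i\cap(\xi+1))$ is nonincreasing in $i$ until it possibly becomes undefined forever, which happens when $\xi<\min E_i$. So its behavior is constant from some $i_\xi<\omega_1$ on. For $i=\sup_{\xi\in A_\gamma}i_\xi<\omega_1$ we get $A_\gamma[E_i]=A_\gamma[E_{i+1}]\subseteq E_{i+1}\subseteq D_{E_i}$, while $\gamma\in\lim E\subseteq\lim E_i$. This contradicts the choice of $D_{E_i}$.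
\end{proof}

Fix such $C_\gamma$ and let $C_\gamma(n)$ be the $n$-th element of $C_\gamma$.

\subsection{A real that determines the collapse}\label{sub:type}

A \emph{structure} will mean $\mathfrak A=(H(\theta),\in,<^*,e,x,\mathcal D)$, with constants for $e$, for some $x\in H(\theta)$ and for some $\mathcal D\subseteq\mathcal P([\omega_2]^{\le\omega})$. For $X\subseteq H(\theta)$ let $\operatorname{Hull}(X)$ be the set of elements definable in $\mathfrak A$ from parameters in $X$. It is an elementary substructure of $\mathfrak A$ by the Tarski--Vaught test, since the $<^*$-least witness of a formula is definable from the same parameters. It is countable if $X$ is, and the hull of an increasing union is the union of the hulls.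

Fix distinct variables $v_k,w_k$ ($k<\omega$) and a list $\varphi_0,\varphi_1,\dots$ of all formulas of this language with free variables among the $v_k,w_k$, such that the free variables of $\varphi_m$ have indices less than $m$. (Take any list and insert enough copies of a sentence before each entry.) Let $\mathfrak A$ be a structure, $g:\omega\to\delta$ a surjection onto a countable ordinal $\delta>0$, and $\alpha:\omega\to\omega_2$. The \emph{type} of $(\mathfrak A,g,\alpha)$ is the $p\in2^\omega$ with $p(m)=1$ if and only if $\varphi_m$ holds in $\mathfrak A$ under the assignment $v_k\mapsto g(k)$, $w_k\mapsto\alpha(k)$. A real $p$ is \emph{realized} if it is the type of some such triple. By the choice of the list,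
\begin{equation}\label{eq:delay}
p\restriction n\text{ depends only on }\mathfrak A,\ g\text{ and }\alpha\restriction n.
\end{equation}
The \emph{transitive collapse} of $M\prec H(\theta)$ is the map $\pi(y)=\{\pi(z):z\in y\cap M\}$; it is the unique $\in$-isomorphism of $M$ onto a transitive set.

\begin{lemma}\label{lem:type}
Let $p$ be the type of $(\mathfrak A,g,\alpha)$, where $g:\omega\to\delta$, and let $\pi$ be the collapse of $M=\operatorname{Hull}(\delta\cup\operatorname{ran}\alpha)$. Then $\pi(\mathcal D)$ depends only on $p$. It is a countable set, and each of its elements is a set of countable sets of ordinals.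
\end{lemma}

\begin{proof}
Say that a formula $\varphi(y)$, with further free variables among the $v_k,w_k$, \emph{names} $z$ if $z$ is the unique element satisfying $\varphi$ under the assignment. As $\delta=\operatorname{ran}g$, the elements of $M$ are exactly the named ones. The real $p$ records the truth value of $\exists!y\,\varphi(y)$, of $\exists y\,\exists y'\,(\varphi(y)\wedge\psi(y')\wedge y=y')$, of the same formula with $y\in y'$, and of $\exists y\,(\varphi(y)\wedge y=\mathcal D)$. Let $p$ also be the type of $(\mathfrak A',g',\alpha')$, with hull $M'$, collapse $\pi'$ and last constant $\mathcal D'$. Sending the element of $M$ named by $\varphi$ to the element of $M'$ named by $\varphi$ is then a well-defined $\in$-isomorphism $\iota:M\to M'$ with $\iota(\mathcal D)=\mathcal D'$. By uniqueness $\pi=\pi'\circ\iota$, so $\pi(\mathcal D)=\pi'(\mathcal D')$. Finally $\pi(\mathcal D)=\{\pi(D):D\in\mathcal D\cap M\}$, $\pi(D)=\{\pi(u):u\in D\cap M\}$, and each $\pi(u)$ is a countable set of ordinals.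
\end{proof}

For realized $p$ let $\mathcal D_p$ be the set $\pi(\mathcal D)$ of Lemma~\ref{lem:type}.

\begin{definition}\label{def:Da}
Let $a\in[\omega_2]^\omega$ and $\gamma=\sup a$. Say that $a$ \emph{displays} $p\in2^\omega$ if $\gamma\in S^2_0$, $\gamma\notin a$, and for all $n$ the ordinal $\min(a\setminus C_\gamma(n))$ is in $S^2_1$ and has color $\#(p\restriction n)$. As $\#$ is injective, $a$ displays at most one $p$. For a set $v$ of ordinals let $v_a=\{\xi\in a:\operatorname{otp}(a\cap\xi)\in v\}$. If $a$ displays a realized $p$, put
\[
\mathfrak D_a=\bigl\{\{v_a:v\in d\}:d\in\mathcal D_p\bigr\};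
\]
otherwise put $\mathfrak D_a=\emptyset$.
\end{definition}

\subsection{Adding ordinals without adding countable ordinals}\label{sub:game}

We do not know in advance which color will be demanded at step $n$, nor in which interval $\alpha_n$ will have to lie. So we want stationarily many admissible choices in every color, at every step. For $t\in\omega_2^{<\omega}$ write $\operatorname{Hull}(\delta\cup t)$ for $\operatorname{Hull}(\delta\cup\operatorname{ran}t)$.

\begin{lemma}\label{lem:W}
Let $\mathfrak A$ be a structure and $S'\subseteq\omega_1$ stationary. There are an infinite $\delta\in S'$ and a set $W\subseteq\omega_2^{<\omega}$ such that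
\begin{enumerate}
\item[(W1)] $\emptyset\in W$;
\item[(W2)] $\operatorname{Hull}(\delta\cup t)\cap\omega_1=\delta$ for all $t\in W$;
\item[(W3)] $L(t,i)=\{\alpha\in c^{-1}(i):t^\frown\alpha\in W\}$ is stationary for all $t\in W$ and $i<\omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $\delta<\omega_1$ and $t\in\omega_2^{<\omega}$ consider the game $\mathcal G_\delta(t)$. In round $n$ player I plays a club $D_n\subseteq\omega_2$ and an integer $i_n$, and player II answers with some $\alpha_n\in D_n\cap c^{-1}(i_n)$, a nonempty set. Player I wins if $\operatorname{Hull}(\delta\cup t^\frown(\alpha_0,\dots,\alpha_n))\cap\omega_1\not\subseteq\delta$ for some $n$. A \emph{strategy} for I is a function $\tau$ defined on all of $\omega_2^{<\omega}$ whose values are pairs (club, integer); it is \emph{winning} if I wins whenever he plays $(D_n,i_n)=\tau(\alpha_0,\dots,\alpha_{n-1})$ in every round. Let $W_\delta$ be the set of $t$ such that I has no winning strategy in $\mathcal G_\delta(t)$. (The game is open for I, so by the Gale--Stewart theorem these are the $t$ for which II has a winning strategy; we do not need this.)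

Every $W_\delta$ satisfies (W2): if $\operatorname{Hull}(\delta\cup t)\cap\omega_1\not\subseteq\delta$, every strategy wins in round $0$. It satisfies (W3): suppose $t\in W_\delta$ and the club $D$ is disjoint from $L(t,i)$. For each $\alpha\in D\cap c^{-1}(i)$ choose a winning strategy $\tau_\alpha$ in $\mathcal G_\delta(t^\frown\alpha)$. Opening with $(D,i)$ and following $\tau_\alpha$ after the answer $\alpha$ is a winning strategy in $\mathcal G_\delta(t)$, a contradiction.

It remains to show that $B=\{\delta<\omega_1:\emptyset\notin W_\delta\}$ is nonstationary; then any infinite $\delta\in S'\setminus B$ works. Fix $\Sigma=\langle\tau_{\delta'}:\delta'\in B\rangle$ with $\tau_{\delta'}$ winning in $\mathcal G_{\delta'}(\emptyset)$. Let $\chi$ be regular with $\mathfrak A\in H(\chi)$, and let $N\prec H(\chi)$ be countable with $\mathfrak A,c,\Sigma\in N$. By (M2) it suffices to show $\delta=N\cap\omega_1\notin B$. Suppose $\delta\in B$. The idea is to play against $\tau_\delta$ inside $N$. The strategy $\tau_\delta$ need not be in $N$, but its integer moves are, and its clubs can be anticipated because there are only $\aleph_1$ strategies. Given $u=(\alpha_0,\dots,\alpha_{n-1})\in N$,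 let $C^*(u)$ be the intersection over all $\delta'\in B$ of the clubs given by $\tau_{\delta'}(u)$. This is a club of $\omega_2$, it belongs to $N$, and it is contained in the club given by $\tau_\delta(u)$. With $i$ the integer given by $\tau_\delta(u)$, choose by elementarity $\alpha_n\in N\cap C^*(u)\cap c^{-1}(i)$. This is a legal move. Since $\mathfrak A\in N$, anything definable in $\mathfrak A$ from parameters in $N$ is in $N$. So $\operatorname{Hull}(\delta\cup\{\alpha_0,\dots,\alpha_n\})\cap\omega_1\subseteq N\cap\omega_1=\delta$ for all $n$, and I loses this play, a contradiction.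
\end{proof}

\subsection{Proof of Proposition~\ref{prop:guess}}\label{sub:proof}

Fix $\mathcal D,x,S'$ and the corresponding structure $\mathfrak A$, and let $\delta,W$ be as in Lemma~\ref{lem:W}.

\emph{Controlling the gaps.} By (M3), if $\alpha\in S^2_1$ lies in a model $M\ni e$ with $M\cap\omega_1=\delta$, then $M\cap\alpha=e_\alpha[\delta]$, no matter what else is in $M$. This set is countable, so $\sup e_\alpha[\delta]<\alpha$. By Fodor's lemma, for $t\in W$ and $i<\omega$ there are a stationary $L'(t,i)\subseteq L(t,i)$ and $\beta(t,i)<\omega_2$ with $\sup e_\alpha[\delta]=\beta(t,i)$ for all $\alpha\in L'(t,i)$.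

\emph{The club to be guessed.} For $\eta<\omega_2$ let $h(\eta)<\omega_2$ be larger than all ordinals $\beta(t,i)$, $\min(L'(t,i)\setminus\eta)$ and $\sup(\operatorname{Hull}(\delta\cup t)\cap\omega_2)$ with $t\in W\cap\eta^{<\omega}$ and $i<\omega$. It exists because $|\eta^{<\omega}|\le\aleph_1$ and the hulls are countable. Let $F$ be the club of limit $\zeta<\omega_2$ with $h[\zeta]\subseteq\zeta$. If $\zeta\in F$ and $t\in W\cap\zeta^{<\omega}$, then $t\in\eta^{<\omega}$ for all large $\eta<\zeta$, so for all $i$,
\begin{equation}\label{eq:F}
\beta(t,i)<\zeta,\qquad L'(t,i)\cap\zeta\text{ is unbounded in }\zeta,\qquad\sup(\operatorname{Hull}(\delta\cup t)\cap\omega_2)<\zeta.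
\end{equation}
By Lemma~\ref{lem:cg} fix $\gamma\in S^2_0$ with $C_\gamma\subseteq F$, and write $\zeta_n=C_\gamma(n)$. Fix a surjection $g:\omega\to\delta$.

\emph{The construction.} We choose $\alpha_n$ so that $t_n=(\alpha_0,\dots,\alpha_{n-1})\in W\cap\zeta_n^{<\omega}$, starting from $t_0=\emptyset$. Given $t_n$, by \eqref{eq:delay} the first $n$ bits $p\restriction n$ of the eventual type of $(\mathfrak A,g,\alpha)$ are already determined; let $i_n=\#(p\restriction n)$ and $\beta_n=\beta(t_n,i_n)$. By \eqref{eq:F} for $\zeta_{n+1}$ choose $\alpha_n\in L'(t_n,i_n)$ with $\zeta_n<\alpha_n<\zeta_{n+1}$. Then $t_{n+1}\in W\cap\zeta_{n+1}^{<\omega}$.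

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw (0,0) -- (10.2,0);
\draw[dotted] (10.2,0) -- (11.2,0);
\draw[line width=3pt] (0,0) -- (1.2,0) (3.2,0) -- (4.6,0) (6.5,0) -- (7.7,0) (9.3,0) -- (10.2,0);
\draw (2.2,-0.15) -- (2.2,0.15) node[above] {$\zeta_0$};
\draw (5.6,-0.15) -- (5.6,0.15) node[above] {$\zeta_1$};
\draw (8.5,-0.15) -- (8.5,0.15) node[above] {$\zeta_2$};
\draw (11.2,-0.15) -- (11.2,0.15) node[above] {$\gamma$};
\node[below] at (1.2,-0.1) {$\beta_0$};
\node[below] at (3.2,-0.1) {$\alpha_0$};
\node[below] at (4.6,-0.1) {$\beta_1$};
\node[below] at (6.5,-0.1) {$\alpha_1$};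
\node[below] at (7.7,-0.1) {$\beta_2$};
\node[below] at (9.3,-0.1) {$\alpha_2$};
\end{tikzpicture}
\caption{The set $a=M\cap\omega_2$ is contained in the thick intervals. Each rung $\zeta_n$ of the ladder $C_\gamma$ lies in a gap $(\beta_n,\alpha_n)$ of $a$, so $\alpha_n=\min(a\setminus\zeta_n)$ can be read off from $a$, and its color codes $p\restriction n$.}
\label{fig:gaps}
\end{figure}

\emph{The set $a$ displays $p$.} Let $M=\operatorname{Hull}(\delta\cup\{\alpha_n:n<\omega\})=\bigcup_n\operatorname{Hull}(\delta\cup t_n)$ and $a=M\cap\omega_2$. Then $M\prec H(\theta)$, $e,x,\mathcal D\in M$, and $M\cap\omega_1=\delta\in S'$ by (W2). By \eqref{eq:F}, $\operatorname{Hull}(\delta\cup t_n)\cap\omega_2\subseteq\zeta_n$, so $a\subseteq\gamma$; and $\zeta_n<\alpha_n\in a$, so $\sup a=\gamma\notin a$. Further, $a\cap\alpha_n=e_{\alpha_n}[\delta]$ has supremum $\beta_n$, and $\beta_n<\zeta_n$ by \eqref{eq:F}. Hence $\min(a\setminus\zeta_n)=\alpha_n\in S^2_1$, of color $\#(p\restriction n)$; see Figure~\ref{fig:gaps}. So $a$ displays the realized real $p$, and $\mathcal D_p=\pi(\mathcal D)$ for the collapse $\pi$ of $M$.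

\emph{Undoing the collapse.} For $\xi\in a$ we have $\pi(\xi)=\pi[a\cap\xi]=\operatorname{otp}(a\cap\xi)$. Let $D\in\mathcal D\cap M$ and $u\in D\cap M$. By (M1), $u\subseteq a$, so $\pi(u)=\pi[u]$ and $\pi(u)_a=\{\xi\in a:\pi(\xi)\in\pi[u]\}=u$. Therefore $\{v_a:v\in\pi(D)\}=D\cap M$, and $\mathfrak D_a=\{D\cap M:D\in\mathcal D\cap M\}$. This proves Proposition~\ref{prop:guess}. \qed

\section{The tree}\label{sec:tree}

Fix $\langle\mathfrak D_a\rangle$ as in Proposition~\ref{prop:guess}. The sets that index limit nodes are those that look like $M\cap\omega_2$ as far as (M3) can tell. For $j\in S$ let $\mathcal A_j$ be the set of $a\in[\omega_2]^\omega$ such that $a\cap\omega_1=j$ and $a\cap\xi=e_\xi[j]$ for all $\xi\in a\setminus\omega_1$. If $M\prec H(\theta)$ is countable, $e\in M$ and $j=M\cap\omega_1\in S$, then $M\cap\omega_2\in\mathcal A_j$. If $a\in\mathcal A_j$ and $\xi\in a\setminus\omega_1$, then $a\cap\xi\in\mathcal A_j$.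

How can two members of the same $\mathcal A_\delta$ differ? For $\omega_1\le\xi<\xi^*<\omega_2$ let $\mu(\xi,\xi^*)<\omega_1$ be the least $e_{\xi^*}$-preimage of $\xi$.

\begin{lemma}\label{lem:A}
Let $a,a'\in\mathcal A_\delta$, and suppose neither is an initial segment of the other. Then, after possibly interchanging $a$ and $a'$, there are $\xi\in a$ and $\xi^*\in a'$ with $\omega_1\le\xi<\xi^*$ and $\delta\le\mu(\xi,\xi^*)$.
\end{lemma}

\begin{proof}
Let $\xi=\min(a\mathbin{\triangle}a')$, say $\xi\in a\setminus a'$. Then $\xi\ge\omega_1$, since $a\cap\omega_1=a'\cap\omega_1$. There is $\xi^*\in a'$ above $\xi$, for otherwise $a'=a'\cap\xi=a\cap\xi$ would be an initial segment of $a$. Now $\xi\notin a'\cap\xi^*=e_{\xi^*}[\delta]$, so no $e_{\xi^*}$-preimage of $\xi$ is below $\delta$.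
\end{proof}

In this situation two ordinals bound $\delta$. If $a$ and $a'$ are built up as increasing unions along two nodes, the two ordinals appear at an earlier stage, and we obtain a bound on the height just as in the model case. If $a$ is a proper initial segment of $a'$, no element of $a$ is missing from $a'$ and this argument is not available. But a given $a'$ has only countably many initial segments $a'\cap\xi$, all of smaller order type, so the branch for $a'$ can be chosen \emph{after} the branches for its initial segments and made to avoid them. This is clause (C4) below.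

We consider sequences $s=\langle a^s_j:j\in K_s\rangle$ with $K_s\subseteq S$. We write $s\restriction\eta$ for the restriction to $K_s\cap\eta$, and $s^\frown(i,b)$ for $s\cup\{(i,b)\}$ when $K_s\subseteq i$. To apply Proposition~\ref{prop:guess} we code sequences by sets of ordinals: fix a bijection $\mathrm{pr}:\omega_1\times\omega_2\to\omega_2$ and let $\hat s=\{\mathrm{pr}(j,\xi):j\in K_s,\ \xi\in a^s_j\}$. If $K_s$ and all $a^s_j$ are countable, then $\hat s\in[\omega_2]^{\le\omega}$; if all $a_j^s$ are nonempty, then $s$ is recovered from $\hat s$ and $\mathrm{pr}$.

\begin{definition}\label{def:T}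
The set $T$ and a partial function $a\mapsto t_a$ on $\bigcup_{\delta\in S}\mathcal A_\delta$ are defined together. A sequence $s$ is in $T$ if
\begin{enumerate}
\item[(T1)] $K_s\in T(S)$, that is, $K_s\subseteq S$ is countable and closed in $\omega_1$;
\item[(T2)] $a^s_j\in\mathcal A_j$ for $j\in K_s$;
\item[(T3)] $a^s_i\subseteq a^s_j$ for $i<j$ in $K_s$;
\item[(T4)] for every $j\in K_s\cap\lim K_s$, $t_{a^s_j}$ is defined and $s\restriction j=t_{a^s_j}$.
\end{enumerate}
For $a\in\mathcal A_\delta$, a \emph{candidate for $a$} is a sequence $t=\langle a_i:i\in K_t\rangle$ such that $K_t\subseteq S\cap\delta$ is closed and unbounded in $\delta$ and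
\begin{enumerate}
\item[(C1)] $t\restriction(i+1)\in T$ for all $i\in K_t$;
\item[(C2)] $\bigcup_{i\in K_t}a_i=a$;
\item[(C3)] for every $Y\in\mathfrak D_a$ there is $i\in K_t$ such that the code of $t\restriction(i+1)$ is in $Y$;
\item[(C4)] for every $\xi\in a\setminus\omega_1$ such that $t_{a\cap\xi}$ is defined, $K_t\cap K_{t_{a\cap\xi}}$ is bounded in $\delta$.
\end{enumerate}
Let $t_a$ be the $<^*$-least candidate for $a$ if there is one, and leave $t_a$ undefined otherwise.
\end{definition}

This is a recursion on $\delta\in S$ and, for fixed $\delta$, on $\operatorname{otp}(a)$: clause (C1) involves only $t_b$ with $b\in\mathcal A_j$, $j<\delta$, and clause (C4) involves only $a\cap\xi\in\mathcal A_\delta$, a proper initial segment of $a$. The families $\mathfrak D_a$ were fixed before $T$. Order $T$ by end-extension: $s\le s'$ if $K_s$ is an initial segment of $K_{s'}$ and $s=s'\restriction K_s$ as functions. For $s\ne\emptyset$ let $\delta_s=\max K_s$ and $a_s=a^s_{\delta_s}$, the largest set occurring in $s$; note $\delta_s=a_s\cap\omega_1$.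

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $T$ is a tree with root $\emptyset$; the predecessors of $s\ne\emptyset$ are $\emptyset$ and the $s\restriction(j+1)$ with $j\in K_s\cap\delta_s$; and $\operatorname{ht}(s)\le\delta_s$. $T$ has no chain containing nodes of arbitrarily large countable height.
\item[(b)] If $\operatorname{ht}(s)$ is a limit, then $s=t_{a_s}{}^\frown(\delta_s,a_s)$. For nonempty $u<s$ of height increasing to $\operatorname{ht}(s)$, the ordinals $\delta_u$ increase to $\delta_s$ and the sets $a_u$ increase to $a_s$.
\item[(c)] If $a\in\mathcal A_\delta$ and $t_a$ is defined, then $t_a{}^\frown(\delta,a)\in T$.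
\item[(d)] For $s\in T$, $\xi<\omega_2$ and $\eta<\omega_1$ there are $i>\eta$ and $b\ni\xi$ with $s^\frown(i,b)\in T$. Every node has two incompatible extensions.
\item[(e)] $|T|\le\max(\aleph_2,2^{\aleph_0})$, and $T$ and every family of subsets of $T$ belong to $H(\theta)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Conditions (T1)--(T4) pass from $s$ to $s\restriction(j+1)$ for $j\in K_s$. So $u\mapsto K_u$ is an order isomorphism from the predecessors of $s$ in $T$ onto the predecessors of $K_s$ in $T(S)$, the map $s\mapsto K_s$ preserves height and order, and Lemma~\ref{lem:TS} gives the rest.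

(b) By Lemma~\ref{lem:TS}, $\delta_s\in\lim K_s$. The first claim is (T4) at $\delta_s$; the second follows from $\delta_s\in\lim K_s$, (T3), and (C2) for $t_{a_s}$.

(c) The set $K_{t_a}\cup\{\delta\}\subseteq S$ is closed in $\omega_1$. Conditions (T2)--(T4) at indices below $\delta$ hold by (C1). At $\delta$, (T2) is the hypothesis, (T3) follows from (C2), and (T4) holds by construction.

(d) By (M2) and stationarity of $S$ take a countable $N\prec H(\theta)$ with $e,s,\xi,\eta\in N$ and $i=N\cap\omega_1\in S$, and let $b=N\cap\omega_2\in\mathcal A_i$. By (M1), $K_s\subseteq i$ and $a^s_j\subseteq b$ for $j\in K_s$. As $K_s$ is empty or has a maximum, $K_s\cup\{i\}$ is closed and $i$ is not a limit point of it, so (T4) asks nothing at $i$. Thus $s^\frown(i,b)\in T$, of height $\operatorname{ht}(s)+1$. Applying this again with $\eta=i$ gives a different node of the same height above $s$, and distinct nodes of the same height are incompatible.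

(e) Coding is injective on $T$, so $|T|\le\aleph_2^{\aleph_0}$. Countable subsets of $\omega_2$ and of $\omega_1$ are bounded, so $\aleph_2^{\aleph_0}\le\aleph_2\cdot\aleph_1^{\aleph_0}$ and $\aleph_1^{\aleph_0}\le\aleph_1\cdot2^{\aleph_0}=2^{\aleph_0}$. The transitive closure of $T$ has size at most $2^{\aleph_2}$, and $|\mathcal P(T)|\le2^{2^{\aleph_2}}<\theta$.
\end{proof}

\section{The tree is Baire}\label{sec:baire}

We prove a statement strong enough for Theorem~\ref{thm:S}: for suitable models $M$, there is a node with top $M\cap\omega_1$ that extends elements of all the prescribed dense sets in $M$.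

\begin{proposition}\label{prop:generic}
Let $\mathcal D_0$ be a set of dense open subsets of $T$ with $T\in\mathcal D_0$, let $s_0\in T$, $x\in H(\theta)$, and let $S'\subseteq S$ be stationary. There are a countable $M\prec H(\theta)$ with $T,\mathcal D_0,s_0,x\in M$ and $\delta=M\cap\omega_1\in S'$, and a node $s\ge s_0$ with $\delta_s=\delta$, such that for each $D\in\mathcal D_0\cap M$, $s$ extends some element of $D\cap M$.
\end{proposition}

\begin{proof}
The node will be $t_a{}^\frown(\delta,a)$ with $a=M\cap\omega_2$. The sequence $t_a$ depends on $a$ alone and knows nothing of $s_0$, so we build $s_0$ into the sets to be guessed. For $D\in\mathcal D_0$ let $\hat D=\{\hat r:r\in D,\ r\ge s_0\}$, and let $\mathcal D=\{\hat D:D\in\mathcal D_0\}$. Apply Proposition~\ref{prop:guess} to $\mathcal D$, $S'$ and the parameter $(x,T,S,\mathrm{pr},\mathcal D_0,s_0)$. We obtain $M$; let $\delta=M\cap\omega_1\in S'$ and $a=M\cap\omega_2\in\mathcal A_\delta$. The map $D\mapsto\hat D$ is in $M$, so by elementarity $\mathcal D\cap M=\{\hat D:D\in\mathcal D_0\cap M\}$ and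
\begin{equation}\label{eq:Da}
\mathfrak D_a=\{\hat D\cap M:D\in\mathcal D_0\cap M\}.
\end{equation}

\emph{There is a candidate for $a$.} Enumerate $\mathcal D_0\cap M=\{D_n:n<\omega\}$ and $a=\{\xi_n:n<\omega\}$. Let $P_0,P_1,\dots$ list $\emptyset$ and the countably many sets $K_{t_{a\cap\xi}}$ with $\xi\in a\setminus\omega_1$ and $t_{a\cap\xi}$ defined. Each $P_k$ is a subset of $S\cap\delta$ closed in $\delta$. We build $s_0=r_0<r_1<\cdots$ in $T\cap M$, and the new indices added at step $n$ must avoid $P_0,\dots,P_n$. The difficulty is that these sets need not be in $M$, while the extension into $D_n$ is found in $M$ and cannot be steered point by point. Co-stationarity of $S$ resolves it: below an ordinal $j\notin S$, every closed subset of $S$ leaves a whole interval free, and we choose $j$ so that the entire step fits into any final interval of $j$.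

Let $r_n\in M$ be given. For every $\eta<\omega_1$ there is $r>r_n$ in $D_n$ with $\xi_n\in a_r$ and $K_r\setminus K_{r_n}\subseteq(\eta,\omega_1)$: take $r_n{}^\frown(i,b)$ as in Lemma~\ref{lem:basic}(d) and extend it into $D_n$. By elementarity $M$ contains a function $\eta\mapsto r(\eta)$ choosing such nodes. The limit ordinals $j<\omega_1$ with $\delta_{r(\eta)}<j$ for all $\eta<j$ form a club, which is in $M$. Since $\omega_1\setminus S$ is stationary, this club has an element $j\notin S$ with $j\in M$, that is, $j<\delta$. For $k\le n$ we have $j\notin P_k$ and $P_k$ is closed in $\delta$, so $\sup(P_k\cap j)<j$. Pick $\eta<j$ with $\eta\ge\sup(P_k\cap j)$ for all $k\le n$, and let $r_{n+1}=r(\eta)\in M$. Then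
\begin{equation}\label{eq:avoid}
K_{r_{n+1}}\setminus K_{r_n}\subseteq(\eta,j),\text{ which is disjoint from }P_0,\dots,P_n.
\end{equation}

Let $t=\bigcup_nr_n$. By (M1), $K_t=\bigcup_nK_{r_n}\subseteq S\cap\delta$. It is unbounded in $\delta$: each $\xi<\delta$ is some $\xi_n$, and then $\xi\in a_{r_{n+1}}\cap\omega_1=\delta_{r_{n+1}}\in K_t$. It is closed in $\delta$: a limit point $\beta<\delta$ lies below some $\delta_{r_n}$, and $K_{r_n}$ is a closed initial segment of $K_t$. Clause (C1) holds by Lemma~\ref{lem:basic}(a). For (C2), the sets occurring in $r_n\in M$ are countable elements of $M$, hence subsets of $a$, and $\xi_n\in a_{r_{n+1}}$. For (C3), use \eqref{eq:Da}: the code of $r_{n+1}=t\restriction(\delta_{r_{n+1}}+1)$ is in $\hat D_n\cap M$. For (C4), \eqref{eq:avoid} gives $K_t\cap P_k\subseteq K_{r_k}$, which is bounded in $\delta$.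

\emph{Conclusion.} So $t_a$ is defined, though it may differ from $t$, and $s=t_a{}^\frown(\delta,a)\in T$ by Lemma~\ref{lem:basic}(c). Let $D\in\mathcal D_0\cap M$. By (C3) and \eqref{eq:Da}, some $r=t_a\restriction(i+1)<s$ has $\hat r\in\hat D\cap M$. Since coding is injective, $r\in D$ and $r\ge s_0$; since $\hat r,\mathrm{pr}\in M$, also $r\in M$. Taking $D=T$ shows $s\ge s_0$.
\end{proof}

\begin{corollary}\label{cor:baire}
$T$ is Baire and satisfies \textup{(N1)--(N3)}.
\end{corollary}

\begin{proof}
Given dense open $D_n$ and $s_0$, apply Proposition~\ref{prop:generic} with $\mathcal D_0=\{T\}\cup\{D_n:n<\omega\}$ and $S'=S$. By (M1), $\mathcal D_0\subseteq M$, so the node $s\ge s_0$ extends an element of each $D_n$ and lies in $\bigcap_nD_n$ by openness.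

For (N2) we show by induction on $\beta<\omega_1$ that every node $s$ of height less than $\beta$ has an extension of height $\beta$. If $\beta=\beta'+1$, extend $s$ to height $\beta'$ (if it is lower) and apply Lemma~\ref{lem:basic}(d). If $\beta$ is a limit, let $\beta_n$ increase to $\beta$. The sets $\{r:\operatorname{ht}(r)\ge\beta_n\}$ are open, and dense by induction, so there is $r\ge s$ with $\operatorname{ht}(r)\ge\beta$; take $r|\beta$. All nodes have countable height, so $T$ has height $\omega_1$. The rest of (N1) and (N3) are in Lemma~\ref{lem:basic}(a),(d).
\end{proof}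

\section{The square is special off the diagonal}\label{sec:square}

\begin{proposition}\label{prop:square}
$O(T)$ is special.
\end{proposition}

\begin{proof}
We define $\rho$ on $Q(T)$ as in Corollary~\ref{cor:criterion}. Both coordinates of a pair $r=(u,v)\in O(T)$ are nonempty, because $\emptyset$ is the only node of height $0$. Let
\[
\beta(r)=\sup\bigl(\{\delta_u,\delta_v\}\cup\{\mu(\xi,\xi^*):\xi,\xi^*\in a_u\cup a_v,\ \omega_1\le\xi<\xi^*\}\bigr)<\omega_1 .
\]
Let $q=(s,s')\in Q(T)$, $\delta=\delta_s$, $\delta'=\delta_{s'}$, $a=a_s$, $a'=a_{s'}$. By Lemma~\ref{lem:basic}(b), $s=t_a{}^\frown(\delta,a)$ and $s'=t_{a'}{}^\frown(\delta',a')$, and as $(u,v)$ runs up through the predecessors of $q$ in $O(T)$, the objects $\delta_u,\delta_v,a_u,a_v$ increase to $\delta,\delta',a,a'$. By Lemma~\ref{lem:basic}(a), $\operatorname{ht}(q)\le\min(\delta,\delta')$. If $a=a'$, then $\delta=a\cap\omega_1=\delta'$ and $s=s'$, which is excluded. Three cases remain.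

\emph{Case 1: $\delta\ne\delta'$.} If $\delta<\delta'$, choose a predecessor $\rho(q)=(u,v)$ with $\delta_v\ge\delta$; if $\delta'<\delta$, choose one with $\delta_u\ge\delta'$. Then $\operatorname{ht}(q)\le\beta(\rho(q))$.

\emph{Case 2: $\delta=\delta'$ and neither of $a,a'$ is an initial segment of the other.} Take $\xi,\xi^*\in a\cup a'$ as in Lemma~\ref{lem:A} and a predecessor $\rho(q)=(u,v)$ with $\xi,\xi^*\in a_u\cup a_v$. Then $\operatorname{ht}(q)\le\delta\le\mu(\xi,\xi^*)\le\beta(\rho(q))$.

\emph{Case 3: $\delta=\delta'$ and one of $a,a'$ is a proper initial segment of the other.} Suppose $a=a'\cap\xi$ with $\xi=\min(a'\setminus a)$. Then $\xi\ge\omega_1$ because $a\cap\omega_1=a'\cap\omega_1$, and $t_{a'\cap\xi}=t_a$ is defined. By (C4) for $t_{a'}$, the set $K_s\cap K_{s'}\cap\delta=K_{t_a}\cap K_{t_{a'}}$ is bounded in $\delta$. This conclusion is symmetric in $s$ and $s'$, and it follows from (C4) for $t_a$ if $a'$ is the shorter set. Choose a predecessor $\rho(q)=(u,v)$ with $\delta_u>\sup(K_s\cap K_{s'}\cap\delta)$.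

Fix $r=(u,v)\in O(T)$. The pairs in $\rho^{-1}(r)$ that fall under Cases 1 and 2 have height at most $\beta(r)$, so they form a special set. The pairs that fall under Case 3 form an antichain. Suppose $(s,s')<(z,z')$ are two of them. Then $s<z$ and $s'<z'$, since each pair has a common height. So the common top $\delta_s=\delta_{s'}$ belongs to $K_z\cap K_{z'}\cap\delta_z$, and the choice of $\rho(z,z')=r$ gives $\delta_s<\delta_u$. But $\rho(s,s')=r$ gives $u<s$ and so $\delta_u<\delta_s$, a contradiction. Thus all fibers of $\rho$ are special, and Corollary~\ref{cor:criterion} applies.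
\end{proof}

Corollary~\ref{cor:baire} and Proposition~\ref{prop:square} prove Theorem~\ref{thm:main}.

\section{Forcing with the tree, and what cannot be improved}\label{sec:forcing}

\begin{proof}[Proof of Theorem~\ref{thm:S}]
Let $T$ be the tree constructed from $S$. The size bound is Lemma~\ref{lem:basic}(e). Let $G$ be $T$-generic. As $T$ is Baire, $\omega_1$ is preserved. By (N2), $G$ is a chain containing nodes of arbitrarily large countable height, so, as in the proof of Lemma~\ref{lem:TS}, $\bigcup_{s\in G}K_s$ is a club of $\omega_1$ contained in $S$.

Let $S'\subseteq S$ be stationary and let $s_0$ force that $\dot C$ is a club of $\omega_1$. It suffices to find $s\ge s_0$ forcing $\dot C\cap S'\ne\emptyset$. For $\zeta<\omega_1$ let $D_\zeta$ be the set of $r$ that are incompatible with $s_0$ or force $\eta\in\dot C$ for some $\eta>\zeta$. It is open, and it is dense: a node compatible with $s_0$ has an extension above $s_0$, which forces $\dot C$ to be unbounded, and a further extension decides an element of $\dot C$ above $\zeta$. Let $k(r,\zeta)$ be the least $\eta>\zeta$ with $r\Vdash\eta\in\dot C$, when it exists. Apply Proposition~\ref{prop:generic}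 with $\mathcal D_0=\{T\}\cup\{D_\zeta:\zeta<\omega_1\}$ and $x=(\langle D_\zeta:\zeta<\omega_1\rangle,k)$, obtaining $M$, $\delta\in S'$ and $s\ge s_0$. For $\zeta<\delta$ we have $D_\zeta\in M$, so $s$ extends some $r\in D_\zeta\cap M$. This $r$ is compatible with $s_0$, as $s$ extends both. So $k(r,\zeta)$ exists and lies in $M\cap\omega_1=\delta$. Hence $s$ forces that $\dot C\cap\delta$ is unbounded in $\delta$, and since $s\ge s_0$, it forces $\delta\in\dot C\cap S'$.
\end{proof}

For Proposition~\ref{prop:limits} recall the forcing axioms. A \emph{filter} on a forcing is a set closed under weakening in which any two elements have a common extension in the set. $\mathrm{MA}_\kappa$ says that for every ccc forcing and every family of $\kappa$ dense sets some filter meets them all, and MA is $\mathrm{MA}_\kappa$ for all $\kappa<2^{\aleph_0}$. PFA and MM say the same for families of $\aleph_1$ dense sets and, respectively, proper forcings (those preserving the stationary subsets of $[X]^\omega$ for every uncountable $X$) and forcings that preserve the stationary subsets of $\omega_1$. We use the theorem of Baumgartner, Malitz and Reinhardt \cite{BMR}: under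 $\mathrm{MA}_\kappa$, every tree of height $\omega_1$ and size at most $\kappa$ with no uncountable branch is a countable union of antichains.

\begin{proof}[Proof of Proposition~\ref{prop:limits}]
(1) An uncountable chain in a tree of height $\omega_1$ generates a cofinal branch, so $T$ has no uncountable branch. If $|T|\le\kappa$, then $T$ is special by \cite{BMR}, contradicting Lemma~\ref{lem:notspecial}. Under $\mathrm{MA}+\neg\mathrm{CH}$, the cardinal $|T|\ge\aleph_1$ cannot be below $2^{\aleph_0}$, since $\mathrm{MA}_{|T|}$ would give $|T|>|T|$. Theorem~\ref{thm:S} gives a tree of size at most $\max(\aleph_2,2^{\aleph_0})=2^{\aleph_0}$.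

(2) By (N2) the sets $\{t:\operatorname{ht}(t)\ge\beta\}$, $\beta<\omega_1$, are dense. A filter on a tree is a downward closed chain, and one that meets all these sets is a cofinal branch. PFA provides such a filter if $T$ is proper, and MM provides one if $T$ preserves the stationary subsets of $\omega_1$; either contradicts (N1).
\end{proof}

\begin{remark}\label{rem:S}
Stationarity of $S$ was used to extend nodes and to find models $M$ with $M\cap\omega_1\in S$; co-stationarity was used to exclude cofinal branches and to satisfy (C4). Neither can simply be dropped from Theorem~\ref{thm:S}. If $S$ is disjoint from a club $E$, then $E$ remains a club after forcing with a Baire tree, so $S$ cannot come to contain one. If $S$ contains a club, then every stationary $S'\subseteq\omega_1$ has the stationary subset $S'\cap S\subseteq S$, so a tree as in the theorem would preserve all stationary subsets of $\omega_1$; under MM this contradicts Proposition~\ref{prop:limits}(2).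
\end{remark}

\begin{thebibliography}{9}

\bibitem{BMR}
Baumgartner, Malitz and Reinhardt,
\emph{Embedding trees in the rationals},
Proc. Nat. Acad. Sci. USA 67 (1970).

\bibitem{continuum}
\emph{What makes the continuum $\aleph_2$},
\texttt{http://pi.math.cornell.edu/\textasciitilde justin/Ftp/c\_aleph2.pdf}.

\end{thebibliography}
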